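# Mixed-integer centerpoints and three halfspaces that share a sum

## Two triangles, one over 0 and one over 1

Let $T\subset\mathbb R^2$ be a triangle of area $1$ with centroid $g$. Consider the prism $[0,1]\times T\subset\mathbb R\times\mathbb R^2$ and keep only the points whose first coordinate is an integer. What remains is
$$S=\{0,1\}\times T ,$$
two triangles of total area $2$. We ask which point of $S$ is the most central, in this sense: every closed halfspace containing it should contain a lot of $S$.

Start with one triangle. Put one vertex at the origin and call the other two $A,B$, so $g=(A+B)/3$. A line through $g$ separates one vertex of $T$ from the other two, or passes through a vertex. After relabeling, it meets the sides from the origin at $pA$ and $qB$ with $0<p,q\le1$, and since $g$ lies on it,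
$$\frac1{3p}+\frac1{3q}=1,\qquad\text{that is}\qquad \frac1p+\frac1q=3 .$$
Both $1/p$ and $1/q$ lie in $[1,2]$ and their sum is $3$, so their product lies between $2$ and $9/4$. The corner cut off has area $pq\in[\frac49,\frac12]$, and the other piece has area in $[\frac12,\frac59]$. A closed halfplane with $g$ in its interior contains a parallel one with $g$ on its boundary. Hence every closed halfplane containing $g$ contains area at least $\frac49$ of $T$, and the one cut parallel to a side through $g$ (on the side of the opposite vertex, $p=q=\frac23$) contains exactly $\frac49$.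

No other point does as well. If $y_0\in T$, $y_0\neq g$, one of its three barycentric coordinates is larger than $\frac13$. The part of $T$ where this coordinate is at least its value at $y_0$ is a smaller copy of $T$ with ratio less than $\frac23$, hence of area less than $\frac49$.

Now return to the two triangles. A closed halfspace of $\mathbb R\times\mathbb R^2$ containing $(0,g)$ meets the plane $\{0\}\times\mathbb R^2$ in a closed halfplane containing $g$, or in the whole plane, so it contains area at least $\frac49$. This is sharp. If $\psi$ is linear on $\mathbb R^2$ and $\{\psi\ge\psi(g)\}$ cuts off area $\frac49$ of $T$, then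
$$\{(x,y):\psi(y)-\psi(g)-\Lambda x\ge0\}$$
contains $(0,g)$, has the same trace over $x=0$, and for large $\Lambda$ misses the triangle over $x=1$. The same tilt over $0$ or over $1$ shows that no point of $S$ scores more than $\frac49$. So the best score is
$$\tfrac49=\tfrac12\cdot\left(\tfrac23\right)^2\cdot 2 ,$$
that is, the fraction $\frac1{2}\left(\frac23\right)^2$ of the total. The factor $\left(\frac23\right)^2$ is the price of a two-dimensional convex body, and the factor $\frac12$ is the price of one integer coordinate. The question of this lecture is whether these two prices always just multiply.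

## Mixed-integer volume, scores, and a conjectured product

Let $n,d$ be nonnegative integers with $n+d\ge1$.

**Definition (mixed-integer volume).** For $S\subseteq\mathbb Z^n\times\mathbb R^d$ with $d\ge1$,
$$\nu(S):=\sum_{\mathbf x\in\mathbb Z^n}\mathrm{vol}_d\big(S\cap(\{\mathbf x\}\times\mathbb R^d)\big),$$
where $\mathrm{vol}_d$ is Lebesgue measure. If $d=0$, $\nu(S)$ is the number of points of $S$.

**Definition (score and centerpoints).** For $\mathbf x\in\mathbb R^n\times\mathbb R^d$,
$$h_S(\mathbf x):=\inf\{\nu(S\cap H):H\subseteq\mathbb R^n\times\mathbb R^d\text{ a closed halfspace with }\mathbf x\in H\},$$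
and the set of centerpoints of $S$ is $\mathcal C(S):=\arg\max_{\mathbf x\in S}h_S(\mathbf x)$.

In the opening example $\nu(S)=2$ and $\mathcal C(S)=\{(0,g),(1,g)\}$, with score $\frac49$. A second example shows a different behavior. Let $n=d=1$ and $C=[-1,1]\times[0,1]$, so that $S$ consists of three unit segments, over $-1$, $0$ and $1$, and $\nu(S)=3$. The point $(1,\frac12)$ has score $\frac12$: the halfplanes containing it contain at least half of the segment over $1$, and a tilted one misses the other two segments. The point $(0,\frac12)$ is much deeper. The set $S$ is symmetric about it, so a closed halfplane with this point on its boundary and its reflection together cover $S$ and have equal measure. The score is therefore at least $\frac32$, and $\{y\ge\frac12\}$ attains $\frac32$. Points over a vertex of the projection are shallow because halfspaces can be tilted away from the other fibers; points over $0$ enjoy no such tilt.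

Write
$$c_d:=\Big(\frac d{d+1}\Big)^d,\qquad c_0:=1 .$$
Since $(1+\frac1d)^d$ increases to $e$ and stays below it, $c_d$ decreases and $c_d>\frac1e$ for every $d\ge1$. The following is Theorem 6.2.5 of "Convexity and its applications in discrete and continuous optimization" (https://github.com/Le0Chang/graduate-course-notes), which we use as known.

**Theorem 6.2.5.** Let $C\subseteq\mathbb R^n\times\mathbb R^d$ be compact and convex, $S=C\cap(\mathbb Z^n\times\mathbb R^d)$, and assume $S\ne\emptyset$. Then $\mathcal C(S)\neq\emptyset$ and $h_S(\hat{\mathbf x})\ge\frac1{2^n(d+1)}\nu(S)$ for every centerpoint $\hat{\mathbf x}$. If $n=0$, then $h_S(\hat{\mathbf x})\ge c_d\,\nu(S)\ge\frac1e\nu(S)$ (Grünbaum).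

**Conjecture 6.2.6.** Under the same hypotheses, for every centerpoint $\hat{\mathbf x}$,
$$h_S(\hat{\mathbf x})\ \ge\ \frac1{2^n}\Big(\frac d{d+1}\Big)^d\nu(S)\ \ge\ \frac1{2^n}\frac1e\,\nu(S).$$

If true, the first bound would be sharp. Take $C=[0,1]^n\times K$ with $K$ a $d$-simplex of volume $1$. Then $\nu(S)=2^n$, all $2^n$ fibers lie over vertices of the cube, and the tilting argument of the opening example gives score at most $c_d$ everywhere. For $d=0$ this is the set $\{0,1\}^n$: each point is a vertex, can be isolated by a halfspace, and has score $1=2^{-n}\cdot2^n$.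

The conjecture is false. Here is what we shall prove.

**Proposition 1 (criterion).** Let $n\ge3$, $d\ge2$, $s\in(0,1]$, and put $V:=\left(\frac{1+s^{1/d}}2\right)^d$. There is a compact convex $C\subset\mathbb R^n\times\mathbb R^d$ such that $S=C\cap(\mathbb Z^n\times\mathbb R^d)$ satisfies
$$\nu(S)=2^n-1+ns+6V,\qquad h_S(\mathbf x)\le\max\{c_d,\ \lceil n/3\rceil s+3V\}\quad\text{for every }\mathbf x\in S.$$
Consequently, if $ns+6V>1$ and $\lceil n/3\rceil s+3V\le c_d$, then every $\mathbf x\in S$ (in particular every centerpoint) satisfies $h_S(\mathbf x)\le c_d<2^{-n}c_d\,\nu(S)$, so the conjecture fails for $(n,d)$.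

**Theorem 2.**

1. The inequality $h_S(\hat{\mathbf x})\ge2^{-n}c_d\,\nu(S)$ is false for all $(n,d)$ with $d\ge4$, $n\ge10^9$, and for all $(n,d)$ with $d\ge20$, $n\ge2000$.
2. The weaker inequality $h_S(\hat{\mathbf x})\ge\frac1{2^ne}\nu(S)$ is false for all $n\ge2000$, $d\ge1000\cdot2^n$.
3. The conjecture is true if $n=0$ or $d\le1$.

Part 3 can be done at once.

**Proof of Theorem 2, part 3.** If $n=0$, then $d\ge1$, and the claim is the last sentence of Theorem 6.2.5. If $d=0$, then $\frac1{2^n(d+1)}=2^{-n}=2^{-n}c_0$. If $d=1$, then $\frac1{2^n(d+1)}=\frac1{2^n\cdot2}=2^{-n}c_1$. So for $d\le1$ Theorem 6.2.5 gives the first inequality, and $c_d\ge\frac1e$ gives the second. $\blacksquare$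

The case $n=1$, $d=2$ already shows a gap: the conjecture asks for the fraction $\frac29$, while Theorem 6.2.5 gives $\frac16$.

## A cube with one vertex swallowed

To violate the conjecture we look for a set slightly heavier than the prism over the cube, in which every point still has score at most $c_d$. Vertex fibers are cheap: a simplex of volume $1$ over a vertex of the projection costs only $c_d$. So keep $2^n-1$ unit simplices over the cube vertices of $\{-1,0\}^n$ other than $0$, and try to make the remaining mass exceed $1$. We place tiny fibers over the new points $e_1,\dots,e_n$. Then $0$, the midpoint of $e_i$ and $-e_i$, is no longer a vertex, and its fiber must be treated separately.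

For $I\subseteq[n]$ let $\mathbf 1_I$ be its indicator vector, and put
$$\mathcal V:=\{e_i:i\in[n]\}\cup\{-\mathbf 1_I:\emptyset\ne I\subseteq[n]\},\qquad P:=\mathrm{conv}\,\mathcal V .$$
For $n=2$ the set $\mathcal V$ is $(1,0),(0,1),(-1,0),(-1,-1),(0,-1)$, the vertices of a pentagon with $(0,0)$ inside.

Throughout, let $C_v\subset\mathbb R^d$ ($v\in\mathcal V$, $d\ge1$) be nonempty compact convex sets, and let
$$C:=\mathrm{conv}\bigcup_{v\in\mathcal V}\{v\}\times C_v,\qquad S:=C\cap(\mathbb Z^n\times\mathbb R^d). \tag{1}$$
As the convex hull of a compact set in finite dimension, $C$ is compact. Its projection to $\mathbb R^n$ is $P$. Since each $C_v$ is convex, every point of $C$ can be written $\sum_v\lambda_v(v,y_v)$ with $\lambda_v\ge0$, $\sum_v\lambda_v=1$ and one point $y_v\in C_v$ per vertex. The next four claims determine $S$ and the tilts available; they will be used twice, for a failed choice of the $C_v$ and for the one that works.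

**Claim 1 (which fibers occur).** $P\cap\mathbb Z^n=\mathcal V\cup\{0\}$.

**Proof.** We trap $P$ in a sublevel set of a convex function. With $t^\pm=\max(\pm t,0)$ let
$$\varphi(x)=\sum_i x_i^++\max_i x_i^- .$$
It is convex, and $\varphi(e_i)=1$, $\varphi(-\mathbf 1_I)=1$. Hence $\varphi\le1$ on $P$. Let $x\in\mathbb Z^n$ with $\varphi(x)\le1$. The two summands are nonnegative integers with sum at most $1$. If both are $0$, then $x=0$. If $\sum_ix_i^+=1$ and $x^-=0$, then $x=e_i$ for some $i$. If $x^+=0$ and $\max_ix_i^-=1$, then all coordinates are $0$ or $-1$ and $x=-\mathbf 1_I$ with $I\ne\emptyset$. Conversely $\mathcal V\subset P$ and $0=\frac12e_1+\frac12(-e_1)\in P$. $\square$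

**Claim 2 (vertex fibers).** For each $v\in\mathcal V$ there is a linear functional $f_v$ on $\mathbb R^n$ with $f_v(v)>f_v(x)$ for all $x\in(\mathcal V\cup\{0\})\setminus\{v\}$. Hence $C\cap(\{v\}\times\mathbb R^d)=\{v\}\times C_v$.

**Proof.** For $v=e_i$ take $f_v(x)=x_i$. It is $1$ at $e_i$, and at the other points of $\mathcal V\cup\{0\}$ it is $0$ or $-1$.

For $v=-\mathbf 1_I$ take $f_v(x)=-\sum_{i\in I}x_i+\frac12\sum_{i\notin I}x_i$. Then $f_v(v)=|I|\ge1$. At $-\mathbf 1_J$ with $J\neq I$ the value is $|I\cap J|-\frac12|J\setminus I|$. If $J\setminus I\ne\emptyset$ this is at most $|I|-\frac12$; otherwise $J$ is a proper subset of $I$ and the value is $|J|<|I|$. At $e_i$ the value is $-1$ or $\frac12$, and at $0$ it is $0$.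

A convex combination of points of $\mathcal V$ that equals $v$ must put all its weight on $v$, because $f_v$ is smaller at every other point. So the points of $C$ over $v$ are exactly those of $\{v\}\times C_v$. $\square$

**Claim 3 (tilting).** Let $v\in\mathcal V$, $y_0\in C_v$, and let $\psi\ne0$ be linear on $\mathbb R^d$. Then $h_S(v,y_0)\le\mathrm{vol}_d\big(C_v\cap\{\psi\ge\psi(y_0)\}\big)$.

**Proof.** For $\Lambda>0$ the closed halfspace
$$H=\{(x,y):\psi(y)-\psi(y_0)+\Lambda\big(f_v(x)-f_v(v)\big)\ge0\}$$
contains $(v,y_0)$, and its trace over $v$ is $\{\psi\ge\psi(y_0)\}$. By Claim 1 there are finitely many other fibers of $S$. Each is compact, so $\psi(y)-\psi(y_0)$ is bounded there, and $f_v(x)-f_v(v)<0$ there. For $\Lambda$ large, $H$ misses all of them, so $\nu(S\cap H)=\mathrm{vol}_d(C_v\cap\{\psi\ge\psi(y_0)\})$. $\square$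

**Claim 4 (the fiber over 0).** Let $0<\beta\le1$ and $\mu=\frac{1+\beta}2$, and let $Z\subset\mathbb R^d$ be convex with $0\in Z$. If $C_{-\mathbf 1_I}\subseteq Z$ for all $I$ and $C_{e_i}\subseteq\beta Z$ for all $i$, then the fiber of $C$ over $0$ is contained in $\mu Z$. It always contains $\frac12C_{e_i}+\frac12C_{-e_i}$ for each $i$.

**Proof.** A point of $C$ over $0$ is
$$\sum_i\alpha_i(e_i,b_i)+\sum_I\gamma_I(-\mathbf 1_I,\kappa_I),\qquad b_i\in C_{e_i},\ \kappa_I\in C_{-\mathbf 1_I},$$
with nonnegative weights of total $1$. The first component vanishes, which says $\alpha_i=\sum_{I\ni i}\gamma_I$. Summing over $i$ gives $\sum_i\alpha_i=\sum_I\gamma_I|I|$, so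
$$\sum_I\gamma_I(1+|I|)=1 .$$
The fiber coordinate is
$$y=\sum_I\gamma_I\Big(\kappa_I+\sum_{i\in I}b_i\Big)\in\Big(\sum_I\gamma_I(1+\beta|I|)\Big)Z,$$
because $aZ+a'Z=(a+a')Z$ for convex $Z$ and $a,a'\ge0$. Since $\beta\le1$, the ratio $\frac{1+\beta m}{1+m}$ is nonincreasing in $m$, so for $|I|\ge1$ it is at most $\frac{1+\beta}2=\mu$. The scalar is therefore at most $\mu\sum_I\gamma_I(1+|I|)=\mu$, and since $0\in Z$ we get $y\in\mu Z$. The last statement is seen by taking weights $\frac12,\frac12$ on $e_i$ and $-e_i$. $\square$

## One body in every fiber never beats the bound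

The natural first choice is the same body in all fibers. Let $K\subset\mathbb R^d$ be a compact convex set of volume $1$, a simplex if you like, placed so that $0$ is a centerpoint of $K$; in particular $0\in K$. Let $s\in(0,1]$, $\beta=s^{1/d}$, $\mu=\frac{1+\beta}2$, $V=\mu^d$, and
$$C_{e_i}=\beta K,\qquad C_{-\mathbf 1_I}=K .$$
Claim 4 with $Z=K$ gives the fiber $\mu K$ over $0$, since $\frac12\beta K+\frac12K=\mu K$. Hence $\nu(S)=2^n-1+ns+V$. When $ns+V>1$ the set is heavier than $2^n$. But some point of it is deep enough to satisfy the conjectured bound, always.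

**Remark 3.** For this $S$, $\max_{\mathbf x\in S}h_S(\mathbf x)\ge2^{-n}c_d\,\nu(S)$.

**Proof.** By the case $n=0$ of Theorem 6.2.5, a closed halfspace of $\mathbb R^d$ containing $0$ contains at least the fraction $c_d$ of the volume of $K$, and by scaling of every $\lambda K$, $\lambda>0$.

Suppose $ns+V\le1$, so $\nu(S)\le2^n$. A closed halfspace containing $(-\mathbf 1_I,0)$ meets that fiber's space in a closed halfspace containing $0$, or in everything. So $h_S(-\mathbf 1_I,0)\ge c_d\ge2^{-n}c_d\nu(S)$.

Suppose $ns+V>1$, and look at the point $(0,0)$. A closed halfspace containing it contains one of the form $\{\langle a,x\rangle+\psi(y)\ge0\}$, with $a$ and $\psi$ not both zero. Over an integer point $x$ with $\langle a,x\rangle\ge0$, the trace $\{\psi\ge-\langle a,x\rangle\}$ contains $0$ and is a closed halfspace or everything. Over $0$ this gives at least $c_dV$.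

If all $a_i\ge0$, each fiber over $e_i$ contributes at least $c_ds$, for a total of at least $c_d(ns+V)$. Now
$$2^{-n}\nu(S)=1+2^{-n}(ns+V-1)\le ns+V ,$$
so this is enough. If some $a_i<0$, the fiber over $-e_i$ contributes at least $c_d$, for a total of at least $c_d(1+V)$. Here $V\le1$, $n\le2^n$ and $s\le V$ (because $\beta\le\mu$), so
$$2^{-n}(ns+V-1)\le 2^{-n}ns\le s\le V,$$
and again this is enough. $\square$

The proof shows where the choice breaks. A halfspace through $(0,0)$ that avoids the heavy fibers over the $-e_i$ must have all $a_i\ge0$, and then it takes the fraction $c_d$ of *every* light fiber over $e_1,\dots,e_n$. The light fibers together with the fiber over $0$ have mass more than $1$, so the halfspace has too much.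

What we need is a halfspace that takes only part of the light fibers, leaves the others untouched, and still avoids every heavy one. For this, the bodies in different fibers must lie on different sides. Suppose linear functionals $\ell_0,\ell_1,\ell_2$ on $\mathbb R^d$ have sum zero. At every $y$ some $\ell_j(y)$ is nonnegative, so the three halfspaces based on $\ell_0,\ell_1,\ell_2$ reach every point over $0$. Divide the indices $1,\dots,n$ into three groups, and give the fibers of group $k$ a body $K_k$ on which $\ell_k\ge0$ and the other two functionals are $\le0$. Then the $j$-th halfspace can ignore the light fibers of the two other groups, and it has to pay for about a third of the light mass only. The number three is dictated by $\frac13<\frac1e<c_d$; a division in two would cost about $\frac12$, and $c_d\le\frac49<\frac12$ for $d\ge2$. The price is that the fiber over $0$ now contains a copy of the convex hull of all three bodies. We shall arrange that it has six times the volume of $\mu K_k$, and that each halfspace takes half of it.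

## Three simplices and a hexagon

This section constructs the bodies. Let $d\ge2$, let $\epsilon_0,\epsilon_1,\epsilon_2$ be the standard basis of $\mathbb R^3$, and
$$U=\{u\in\mathbb R^3:u_0+u_1+u_2=0\}.$$
We identify $\mathbb R^d$ linearly with $U\times\mathbb R^{d-2}$; let $f_1,\dots,f_{d-2}$ be the standard basis of $\mathbb R^{d-2}$ (there is none if $d=2$), viewed as points $(0,f_i)$, and view $U$ as $U\times\{0\}$. Put $\ell_j(u,w)=u_j$. Then
$$\ell_0+\ell_1+\ell_2=0. \tag{2}$$
For $\{k,a,b\}=\{0,1,2\}$ let
$$X_k=\mathrm{conv}\{0,\ \epsilon_k-\epsilon_a,\ \epsilon_k-\epsilon_b\},\qquad K_k=\mathrm{conv}\big(X_k\cup\{f_1,\dots,f_{d-2}\}\big),$$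
$$X=\mathrm{conv}\{\epsilon_a-\epsilon_b:a\neq b\},\qquad Z=\mathrm{conv}\big(X\cup\{f_1,\dots,f_{d-2}\}\big).$$
For $d=2$ these are just the three triangles $X_k$ and the hexagon $X$; every second sector of the hexagon is one of the triangles.

**Step 1: volumes.** We show that the $K_k$ have equal volume and that $Z$ has six times this volume. Each $K_k$ has $d+1$ affinely independent vertices, so it is a $d$-simplex. List the vertices of $X$ as
$$p_1=\epsilon_0-\epsilon_1,\quad p_2=\epsilon_0-\epsilon_2,\quad p_3=\epsilon_1-\epsilon_2,\quad p_4=-p_1,\quad p_5=-p_2,\quad p_6=-p_3 .$$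
All have length $\sqrt2$, and consecutive ones have inner product $1$, so they are at angle $60^\circ$ and $X$ is a regular hexagon. It is the union of the six congruent triangles spanned by $0$ and adjacent vertices, which overlap only along edges. Among them are $X_0$ (with $p_1,p_2$), $X_1$ (with $p_3,p_4$) and $X_2$ (with $p_5,p_6$). For a compact convex $A\subset U$ with $0\in A$,
$$\mathrm{conv}(A\cup\{f_1,\dots,f_{d-2}\})=\Big\{\big(u,\textstyle\sum_i t_if_i\big):t_i\ge0,\ \tau=\sum_i t_i\le1,\ u\in(1-\tau)A\Big\},$$
because a convex combination with weights $t_i$ on the $f_i$ has weight $1-\tau$ on a point of $A$. By Fubini its volume is $\mathrm{area}(A)\int(1-\tau)^2\,dt$, which is $\mathrm{area}(A)$ times a constant depending only on $d$. So $\mathrm{vol}(K_0)=\mathrm{vol}(K_1)=\mathrm{vol}(K_2)$ and $\mathrm{vol}(Z)=6\,\mathrm{vol}(K_k)$. We scale the linear identification so that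
$$\mathrm{vol}(K_k)=1,\qquad \mathrm{vol}(Z)=6. \tag{3}$$

**Step 2: hulls.** The three simplices together have among their vertices all six points $\pm p_1,\pm p_2,\pm p_3$ and all $f_i$. Hence
$$Z=\mathrm{conv}(K_0\cup K_1\cup K_2),\qquad 0\in Z. \tag{4}$$

**Step 3: signs.** We record on which side of each $\ell_j$ the bodies lie. At the points $\epsilon_a-\epsilon_b$ the functional $\ell_j$ has values in $\{-1,0,1\}$, and at the $f_i$ it vanishes, so $\ell_j\le1$ on $Z$. The vertices of $K_k$ are $0$, the $f_i$, and $\epsilon_k-\epsilon_a$, $\epsilon_k-\epsilon_b$. At the last two $\ell_k=1$, while $\ell_a,\ell_b\in\{-1,0\}$. Therefore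
$$\ell_k\ge0\ \text{ and }\ \ell_j\le0\ (j\ne k)\quad\text{on }K_k,\qquad \ell_j\le1\quad\text{on }Z. \tag{5}$$
For $j\neq k$ the set $K_k\cap\{\ell_j\ge0\}$ lies in the hyperplane $\ell_j=0$, so it is a null set.

**Step 4: half of $Z$.** Since $X=-X$, the body $Z$ is invariant under the volume-preserving map $(u,w)\mapsto(-u,w)$, which changes the sign of $\ell_j$. Hence
$$\mathrm{vol}\big(Z\cap\{\ell_j\ge0\}\big)=3\qquad(j=0,1,2). \tag{6}$$

## The set $C$ and its mixed-integer volume

Let $n\ge3$, $d\ge2$, $s\in(0,1]$, $\beta=s^{1/d}\le1$, $\mu=\frac{1+\beta}2$, so $V=\mu^d$. Partition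
$$[n]=G_0\sqcup G_1\sqcup G_2$$
into nonempty parts with $|G_j|\le\lceil n/3\rceil$. For $i\in[n]$ let $k(i)$ be the index with $i\in G_{k(i)}$. For every nonempty $I\subseteq[n]$ choose an index $k(I)$ with $I\cap G_{k(I)}\ne\emptyset$; in particular $k(\{i\})=k(i)$. In construction (1) take
$$C_{e_i}=\beta K_{k(i)},\qquad C_{-\mathbf 1_I}=K_{k(I)} .$$
For $n=3$, $d=2$ this is a set of three small triangles over $e_1,e_2,e_3$, one of each kind, seven unit triangles over the points $-\mathbf 1_I$, and one hexagon over $0$. (It is too small to be a counterexample, but it displays all the fibers.)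

**Step 5: the fiber over 0.** We show that it is $\mu Z$. By (4), $C_{-\mathbf 1_I}\subseteq Z$ and $C_{e_i}\subseteq\beta Z$, so Claim 4 shows that the fiber is contained in $\mu Z$. For the converse let $k\in\{0,1,2\}$ and choose $i\in G_k$. Then $C_{e_i}=\beta K_k$ and $C_{-e_i}=K_{k(\{i\})}=K_k$, so the fiber contains $\frac12\beta K_k+\frac12K_k=\mu K_k$. The fiber is convex, so it contains $\mu\,\mathrm{conv}(K_0\cup K_1\cup K_2)=\mu Z$.

**Step 6: total mass.** By Claims 1 and 2 and Step 5, $S$ has $2^n-1$ fibers of volume $1$, $n$ fibers of volume $\beta^d=s$, and one of volume $6\mu^d=6V$. Therefore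
$$\nu(S)=2^n-1+ns+6V. \tag{7}$$

## Every point of $S$ is shallow

It remains to bound the scores. By Claim 1, a point of $S$ lies over a point $v\in\mathcal V$ or over $0$.

**Step 7: points over $-\mathbf 1_I$.** We use the tilt, exactly as for the two triangles. Let $y_0\in C_{-\mathbf 1_I}$, a $d$-simplex of volume $1$. Its $d+1$ barycentric coordinates at $y_0$ add up to $1$, so one of them, $\mathrm b$ say, satisfies $\mathrm b(y_0)\ge\frac1{d+1}$. The set $C_{-\mathbf 1_I}\cap\{\mathrm b\ge\mathrm b(y_0)\}$ is the homothetic copy of the simplex, with center the vertex where $\mathrm b=1$, and with ratio $1-\mathrm b(y_0)\le\frac d{d+1}$. Its volume is at most $c_d$. Apply Claim 3 with $\psi$ the linear part of the affine function $\mathrm b$: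
$$h_S(-\mathbf 1_I,y_0)\le c_d. \tag{8}$$

**Step 8: points over $e_i$.** Here the fiber is so small that any tilt will do. Claim 3 with any $\psi\neq0$ gives
$$h_S(e_i,y_0)\le\mathrm{vol}(\beta K_{k(i)})=s\le\lceil n/3\rceil s+3V. \tag{9}$$

**Step 9: points over $0$.** This is the step for which the three bodies were made. For $j=0,1,2$ let
$$H_j=\Big\{(x,y):\ \ell_j(y)+2\sum_{i\in G_j}x_i\ge0\Big\}.$$
Given $(0,y)\in S$, by (2) some $\ell_j(y)\ge0$, and then $(0,y)\in H_j$. So it is enough to bound $\nu(S\cap H_j)$ for each $j$. We go through the fibers.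

- Over $-\mathbf 1_I$ with $I\cap G_j\neq\emptyset$: the condition is $\ell_j(y)\ge2|I\cap G_j|\ge2$ on $K_{k(I)}\subseteq Z$, where $\ell_j\le1$ by (5). No point satisfies it, and the contribution is $0$.
- Over $-\mathbf 1_I$ with $I\cap G_j=\emptyset$: the condition is $\ell_j(y)\ge0$ on $K_{k(I)}$. Since $I$ meets $G_{k(I)}$ we have $k(I)\neq j$, and by Step 3 the set is null. The contribution is $0$.
- Over $e_i$ with $i\in G_j$: the condition is $\ell_j(y)+2\ge0$ on $\beta K_j$, where $\ell_j\ge0$. It always holds, and the contribution is $s$.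
- Over $e_i$ with $i\in G_k$, $k\ne j$: the condition is $\ell_j(y)\ge0$ on $\beta K_k$, which defines a null set. The contribution is $0$.
- Over $0$: the condition is $\ell_j(y)\ge0$ on $\mu Z$. By (6) the contribution is $3\mu^d=3V$.

Altogether, for every $(0,y)\in S$ and a suitable $j$,
$$h_S(0,y)\le\nu(S\cap H_j)=|G_j|s+3V\le\lceil n/3\rceil s+3V. \tag{10}$$

The coefficient $2$ does one thing: it moves $H_j$ off the heavy fibers whose index set meets $G_j$. The heavy fibers whose index set does not meet $G_j$ need no moving, because their simplex lies on the wrong side of $\ell_j$.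

**Proof of Proposition 1.** The formula for $\nu(S)$ is (7), and the bound on the scores is (8), (9) and (10). If $ns+6V>1$, then $\nu(S)>2^n$. If also $\lceil n/3\rceil s+3V\le c_d$, then for every $\mathbf x\in S$
$$h_S(\mathbf x)\le c_d<2^{-n}c_d\,\nu(S). \qquad\blacksquare$$

## Choosing $s$

We now find $s$ satisfying both conditions of Proposition 1. The total $ns+6V$ should be barely above $1$, because then $\lceil n/3\rceil s+3V$ is about $\frac{1-6V}3+3V=\frac13+V$.

**Step 10: one choice for all cases.** Let $\delta=10^{-3}$, $d\ge4$, $n\ge2000$. The function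
$$\Phi(s)=ns+6\Big(\frac{1+s^{1/d}}2\Big)^d$$
is continuous and increasing on $[0,\infty)$, with $\Phi(0)=6\cdot2^{-d}\le\frac38$ and $\Phi(s)\to\infty$. Choose $s>0$ with $\Phi(s)=1+\delta$. Then $ns<1.001$, so $s<1.001/n\le1$, and Proposition 1 applies to this $s$ with $\nu(S)=2^n+\delta$. Since $\lceil n/3\rceil\le\frac n3+\frac23$ and $ns=1+\delta-6V$,
$$\lceil n/3\rceil s+3V\le\frac{ns}3+\frac{2s}3+3V=\frac{1+\delta}3+V+\frac{2s}3. \tag{11}$$
The condition $ns+6V>1$ holds by construction, so only the comparison of (11) with $c_d$ remains.

**Step 11: monotonicity of $V$.** To bound $V$ for many $d$ at once, note that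
$$V=\Big(\frac{1^p+s^p}2\Big)^{1/p},\qquad p=\frac1d,$$
is the power mean of exponent $p$ of the pair $(1,s)$. Power means are nondecreasing in the exponent. So for fixed $s$, $V$ is nonincreasing in $d$; and it is increasing in $s$. Also $\frac{1.001}3<0.33367$.

**Proof of Theorem 2, part 1.**

**Case $d=4$, $n\ge10^9$.** We have $s<1.001\cdot10^{-9}<0.0057^4=1.0556\ldots\cdot10^{-9}$, so $V\le(1.0057/2)^4<0.0640$. The right side of (11) is less than $0.3978$, and $0.3978<0.4096=c_4$.

**Case $d\ge5$, $n\ge10^9$.** We have $s<1.001\cdot10^{-9}<0.016^5=1.0485\ldots\cdot10^{-9}$, so by Step 11, comparing with $d=5$, $V\le(1.016/2)^5=0.508^5<0.0339$. The right side of (11) is less than $0.3676<\frac1e<c_d$.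

**Case $d\ge20$, $n\ge2000$.** We have $s<5.005\cdot10^{-4}<0.685^{20}=0.000517\ldots$, so by Step 11, comparing with $d=20$, $V\le(1.685/2)^{20}=0.8425^{20}<0.0325$. Also $\frac{2s}3<0.00034$. The right side of (11) is less than $0.3666<\frac1e<c_d$.

In every case both conditions of Proposition 1 hold, so the inequality $h_S(\hat{\mathbf x})\ge2^{-n}c_d\nu(S)$ is false. $\blacksquare$

**Proof of Theorem 2, part 2.** The conjectured constants $c_d$ and $\frac1e$ differ, but for very large $d$ the difference is smaller than the surplus $\delta2^{-n}$ of the example. Let $n\ge2000$ and $d\ge1000\cdot2^n=2^n/\delta$. Then $d\ge20$, and we use the set $S$ of Step 10, in the third case above. Points over $0$ and over the $e_i$ have score less than $0.3666<\frac1e$. Points over the $-\mathbf 1_I$ have score at most $c_d$. From $\ln(1+x)\ge x-\frac{x^2}2$ for $x\ge0$ we get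
$$\ln c_d=-d\ln\Big(1+\frac1d\Big)\le-1+\frac1{2d}\le-1+\tfrac12\delta2^{-n}.$$
The same inequality gives $\ln(1+x)\ge x-\frac{x^2}2>\frac x2$ for $0<x<1$. With $x=\delta2^{-n}$ this yields $\ln c_d<-1+\ln(1+\delta2^{-n})$. Hence for every $\mathbf x\in S$
$$h_S(\mathbf x)<\frac1e\big(1+\delta2^{-n}\big)=\frac{2^n+\delta}{2^ne}=\frac1{2^ne}\,\nu(S).$$
This holds in particular for the centerpoints, so the weaker inequality is false. $\blacksquare$

## The pair $(963,20)$, and where the criterion stops

A concrete instance fits on one line of a calculator. Take $d=20$, $n=963$, $s=0.7^{20}\approx7.9792\cdot10^{-4}$. Then $\beta=0.7$, $\mu=0.85$, $V=0.85^{20}\approx0.0387595$, and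
$$963\,s+6V>1.0009>1,\qquad 321\,s+3V<0.3725<0.3768<\Big(\frac{20}{21}\Big)^{20}=c_{20}.$$
By Proposition 1 the conjecture fails for $(n,d)=(963,20)$.

The criterion cannot be used for $d=2$ or $d=3$. Its two conditions imply
$$\frac13+V=\frac{1-6V}3+3V<\frac{ns}3+3V\le c_d,$$
and $V>2^{-d}$. For $d=2$ this would need $\frac13+\frac14=\frac7{12}<\frac49$, and for $d=3$ it would need $\frac13+\frac18=\frac{11}{24}<\frac{27}{64}$; both are false. For $d=4$ we have $\frac13+\frac1{16}<0.396<0.4096=c_4$, which leaves the room used in the first case of part 1.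

So the conjecture, as stated for all $n$ and $d$, is disproved. It holds for $n=0$ and for $d\le1$, and it fails for every $d\ge4$ once $n$ is large. The argument does not decide the cases $d\in\{2,3\}$ with $n\ge1$, nor the case of small $n\ge1$ with $d\ge4$.
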